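\title{Monodromy of the conormal Gauss map of a curve in an abelian variety}

\begin{abstract}
Let $C$ be a curve generating a complex abelian variety $A$ of dimension $n\ge 2$. A general invariant $1$-form on $A$ is conormal to $C$ at finitely many points, and monodromy permutes these points. It has been conjectured that the resulting permutation group is a Weyl group of type $A$, $C$ or $D$ whenever $C$ has no translation or reflection symmetry and $A$ is not isogenous to a power of the elliptic curve with $j=0$ or $j=1728$. We disprove this for every $n\ge 2$: every abelian variety isogenous to a product of $n$ elliptic curves contains a curve without such symmetries whose monodromy group permutes $2(n-1)3^n$ points in blocks of size $3$. For $n\ge 3$ we compute the group for every non-degenerate curve; it is a Weyl group of type $A$, $C$ or $D$ exactly when the tangent-direction map of the curve has degree at most $2$ onto its image.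
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
Let $A$ be a complex abelian variety of dimension $n\ge 2$ and put $V=T_0A$. Translations identify every tangent space of $A$ with $V$, so that $T^*A\cong A\times V^*$, and $V^*=H^0(A,\Omega^1)$ is the space of invariant $1$-forms. A \emph{curve} $C\subset A$ is an irreducible closed subvariety of dimension $1$. It is \emph{non-degenerate} if no translate of $C$ lies in a proper abelian subvariety. It is \emph{invariant under a non-trivial translation} if $C+a=C$ for some $a\neq 0$, and \emph{invariant under a reflection} if $a-C=C$ for some $a\in A$, where $a-C=\{a-x: x\in C\}$.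

The \emph{conormal variety} $\Lambda_C\subset A\times V^*$ is the closure of the set of pairs $(p,\xi)$ with $p$ a smooth point of $C$ and $\xi|_{T_pC}=0$. It is irreducible of dimension $n$. The \emph{conormal Gauss map} is the projection
\[
\gamma_C\colon \Lambda_C\longrightarrow V^*,
\]
which is generically finite when $C$ is non-degenerate (Lemma~\ref{lem:incidence}). Let $d=\deg\gamma_C$, and let $\{p_1,\dots,p_d\}$ be the fiber over a general point $\xi_0$. The \emph{monodromy group} $\mathrm{Gal}(\gamma_C)$ is the image of $\pi_1(U,\xi_0)$ in $\mathrm{Sym}(\{p_1,\dots,p_d\})$, where $U\subset V^*$ is a dense open set over which $\gamma_C$ is finite \'etale. Equivalently, it is the Galois group of the Galois closure of $\mathbb{C}(\Lambda_C)/\mathbb{C}(V^*)$, acting on the fiber.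

\begin{definition}\label{def:big}
A permutation group on $d$ points is \emph{big} if it is one of the following Weyl groups in its standard action:
\begin{itemize}
\item[(A)] the full symmetric group $S_d=W(A_{d-1})$;
\item[(C)] $d=2k$, the points are partitioned into $k$ pairs, and the group is the group $W(C_k)=(\mathbb{Z}/2)^k\rtimes S_k$ of all permutations preserving the pairing, that is, of signed permutations of $\pm e_1,\dots,\pm e_k$;
\item[(D)] $d=2k$, the points are partitioned into $k$ pairs, and the group is the subgroup $W(D_k)\subset W(C_k)$ of index two consisting of the signed permutations with an even number of sign changes.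
\end{itemize}
\end{definition}

Let $\rho=e^{2\pi i/3}$, and let $E_{\mathbb{Z}[i]}=\mathbb{C}/\mathbb{Z}[i]$ and $E_{\mathbb{Z}[\rho]}=\mathbb{C}/\mathbb{Z}[\rho]$ be the elliptic curves with $j=1728$ and $j=0$. The following conjecture is posed in \cite{problem}.

\begin{quote}
\textbf{Conjecture.} \emph{Suppose that $A$ is isogenous neither to $E_{\mathbb{Z}[i]}^{\,n}$ nor to $E_{\mathbb{Z}[\rho]}^{\,n}$. If $C\subset A$ is a non-degenerate curve that is invariant under no non-trivial translation and no reflection, then $\mathrm{Gal}(\gamma_C)$ is big.}
\end{quote}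

\subsection*{Why one would expect a big group}
Let $\nu\colon\tilde C\to C\subset A$ be the normalization. Sending a smooth point of $C$ to its tangent line defines the \emph{tangent-direction map}
\[
g\colon \tilde C\longrightarrow \mathbb{P}(V)=\mathbb{P}^{n-1},\qquad g=[\nu^*\omega_1:\dots:\nu^*\omega_n],
\]
where $\omega_1,\dots,\omega_n$ is a basis of $V^*$; it extends to all of $\tilde C$ because $\tilde C$ is a smooth curve. A form $\xi\ne0$ is conormal to $C$ at $p$ exactly when $g(p)$ lies on the hyperplane $\{\xi=0\}$. So $\mathrm{Gal}(\gamma_C)$ records how the points of $g^{-1}(H)$ are permuted as the hyperplane $H$ moves. If $g$ is birational onto its image and $n\ge3$, all permutations occur. If $g$ factors through a map $f$ of degree $m>1$ to another curve, points in one fiber of $f$ stay in one fiber of $f$, and the group preserves a partition into blocks of size $m$ (Lemma~\ref{lem:blocks}). Blocks of size $2$ are compatible with a big group; larger proper blocks are not, once $d\ge6$ (Lemma~\ref{lem:weyl}). The question is therefore how $g$ can factor. The evident way is through the quotient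 by a symmetry of $C$ that preserves tangent directions, and these symmetries are easily listed.

\begin{proposition}\label{prop:scalar}
Let $C\subset A$ be a non-degenerate curve and let $\sigma\ne\mathrm{id}$ be an automorphism of the variety $A$ with $\sigma(C)=C$ whose differential is a scalar $\lambda$ on $V$. Then $\sigma$ induces an automorphism $\tilde\sigma\neq\mathrm{id}$ of $\tilde C$ with $g\circ\tilde\sigma=g$. Moreover $\sigma$ is a translation, or $\sigma$ is a reflection, or $A$ is isogenous to $E_{\mathbb{Z}[i]}^{\,n}$ or $E_{\mathbb{Z}[\rho]}^{\,n}$.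
\end{proposition}

\begin{proof}
A scalar fixes every point of $\mathbb{P}(V)$, so $g\circ\tilde\sigma=g$. Write $A=V/\Gamma$; then $\sigma(p)=\lambda p+a$ with $\lambda\Gamma=\Gamma$. If $\sigma$ fixes $C$ pointwise, then $\lambda=1$ and $\sigma$ is a translation with a fixed point, so $\sigma=\mathrm{id}$; hence $\tilde\sigma\ne\mathrm{id}$. For $0\ne v\in\Gamma$ the group $\mathbb{Z}[\lambda^{\pm1}]v\subset\Gamma\cap\mathbb{C}v$ is discrete, so $\mathbb{Z}[\lambda^{\pm1}]$ is a discrete subring of $\mathbb{C}$. Discreteness forces $|\lambda|=1$, then that $\lambda$ is a root of unity, and $\mathbb{Z}[\lambda]$ has rank at most $2$. So $\lambda$ has order $1,2,3,4$ or $6$. Orders $1$ and $2$ give translations and reflections. Otherwise $\mathbb{Z}[\lambda]$ is $\mathbb{Z}[i]$ or $\mathbb{Z}[\rho]$; if $v_1,\dots,v_n\in\Gamma$ is a $\mathbb{C}$-basis of $V$, then $\bigoplus_l\mathbb{Z}[\lambda]v_l$ has rank $2n$, hence finite index in $\Gamma$, and $A$ is isogenous to $(\mathbb{C}/\mathbb{Z}[\lambda])^n$.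
\end{proof}

The hypotheses of the conjecture thus remove all symmetries of this kind. What they do not remove is a factorization of $g$ through a cover that is not Galois and so comes from no symmetry at all. Such factorizations exist.

\subsection*{Results}

\begin{theorem}\label{thm:counter}
Let $n\ge 2$ and let $A$ be isogenous to a product of $n$ elliptic curves, which are arbitrary: they may be isogenous to each other or have complex multiplication. Then there is a non-degenerate curve $C_A\subset A$, invariant under no non-trivial translation and no reflection, with $\deg\gamma_{C_A}=d=2(n-1)3^n$, such that $\mathrm{Gal}(\gamma_{C_A})$ preserves a partition of the $d$ points into blocks of size $3$. In particular $\mathrm{Gal}(\gamma_{C_A})$ is not big.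
\end{theorem}

The simple factors of an abelian variety are unique up to isogeny, so $E^n$ with $E$ without complex multiplication, or a product of pairwise non-isogenous elliptic curves, is isogenous neither to $E_{\mathbb{Z}[i]}^{\,n}$ nor to $E_{\mathbb{Z}[\rho]}^{\,n}$. Hence the conjecture is false for every $n\ge 2$.

For $n\ge3$ the group can be computed for every curve. For a permutation group $M\subset S_m$, the wreath product $M\wr S_k$ is the group of tuples $(a_1,\dots,a_k;\pi)$ with $a_i\in M$ and $\pi\in S_k$, acting on $\{1,\dots,m\}\times\{1,\dots,k\}$ by $(l,i)\mapsto(a_i(l),\pi(i))$. We write the abelianization $M^{ab}=M/[M,M]$ additively and denote the class of $a\in M$ by $\bar a$.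

\begin{theorem}\label{thm:group}
Let $n\ge3$ and let $C\subset A$ be a non-degenerate curve in an $n$-dimensional abelian variety, with tangent-direction map $g\colon\tilde C\to\mathbb{P}^{n-1}$. Let $D'=g(\tilde C)$, $k=\deg D'$, let $h\colon D\to D'$ be the normalization, write $g=h\circ f$ with $f\colon\tilde C\to D$ of degree $m$, and let $M\subset S_m$ be the monodromy group of $f$. For $q\in D$ let $\bar c_q\in M^{ab}$ be the class of a small positive loop around $q$, so that $\bar c_q=0$ unless $q$ is a branch point of $f$. For $x\in D'$ put $\bar c_x=\sum_{q\in h^{-1}(x)}\bar c_q$, and let $L\subset M^{ab}$ be the subgroup generated by all $\bar c_x$. Then, as a permutation group on $\{1,\dots,m\}\times\{1,\dots,k\}$,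
\[
\mathrm{Gal}(\gamma_C)=\Bigl\{(a_1,\dots,a_k;\pi)\in M\wr S_k\ :\ \sum_{i=1}^k\bar a_i\in L\Bigr\}.
\]
Hence the group is $S_d$ if $m=1$; it is $W(C_k)$ if $m=2$ and $L\ne0$; it is $W(D_k)$ if $m=2$ and $L=0$; and it is not big if $m\ge3$. Thus for $n\ge3$ the group $\mathrm{Gal}(\gamma_C)$ is big if and only if $\deg(\tilde C\to g(\tilde C))\le2$.
\end{theorem}

\begin{example}\label{ex:jac}
All three types occur. Let $C_0$ be a smooth projective curve of genus $n\ge3$ in its Jacobian $J$; then $g$ is the canonical map. If $C_0$ is not hyperelliptic, $m=1$ and the group is $S_{2n-2}$. If $C_0$ is hyperelliptic, $f\colon C_0\to D=\mathbb{P}^1$ has degree $2$ and is branched, $D'$ is a rational normal curve of degree $n-1$, and $h$ is an isomorphism; so $L\neq0$ and the group is $W(C_{n-1})$. Finally let $C_0$ be non-hyperelliptic, let $A\to J$ be an isogeny of degree $2$, and let $C\subset A$ be the preimage of $C_0$. It is connected because $\pi_1(C_0)\to\pi_1(J)$ is onto. Now $f\colon C\to C_0=D$ is \'etale of degree $2$, so $L=0$ and the group is $W(D_{2n-2})$.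
\end{example}

\begin{remark}\label{rem:n2}
For $n=2$ we have $D'=\mathbb{P}^1$, $k=1$ and $m=d$; hyperplanes are points, and $\mathrm{Gal}(\gamma_C)$ is the monodromy group of $g$ itself. The only block supplied by $f$ is then the whole fiber, which is why the criterion in Theorem~\ref{thm:group} is restricted to $n\ge3$. The proof of Theorem~\ref{thm:counter} does not use Theorem~\ref{thm:group} and covers $n=2$.
\end{remark}

Section~\ref{sec:prelim} reduces the problem to hyperplane sections and blocks. Section~\ref{sec:counter} proves Theorem~\ref{thm:counter} and Section~\ref{sec:group} proves Theorem~\ref{thm:group}; they can be read independently.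

\section{Hyperplane sections and blocks}\label{sec:prelim}

We use the following standard facts, in the classical topology. Let $Y$ be a smooth connected complex variety.
\begin{itemize}
\item[(F1)] If $Y'\subset Y$ is a non-empty Zariski open subset, then $Y'$ is connected and $\pi_1(Y')\to\pi_1(Y)$ is onto.
\item[(F2)] A fiber bundle over $Y$ with connected fiber induces a surjection on $\pi_1$.
\item[(F3)] A finite \'etale cover $Y'\to Y$ is connected if and only if its monodromy is transitive, and the image of $\pi_1(Y',y')$ in $\pi_1(Y)$ is the stabilizer of $y'$.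
\item[(F4)] Let $Y$ be simply connected and $Z\subset Y$ a hypersurface. A \emph{meridian} of a component $Z_l$ of $Z$ is the positively oriented boundary of a small holomorphic disc meeting $Z_l$ transversally at a smooth point of $Z$, joined to the base point by a path in $Y\setminus Z$. Meridians generate $\pi_1(Y\setminus Z)$, and two meridians of the same component are conjugate.
\end{itemize}
By (F1) the monodromy group of a generically finite map does not depend on the open set used to define it, and it depends only on the birational class of the source over the target. We compose paths like maps: $\beta\alpha$ means first $\alpha$, then $\beta$. With this convention monodromy is a homomorphism.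

Let $\check{\mathbb{P}}=\mathbb{P}(V^*)$ be the space of hyperplanes in $\mathbb{P}(V)$.

\begin{lemma}\label{lem:incidence}
A curve $C\subset A$ is non-degenerate if and only if $\nu^*\xi\ne0$ for all $0\neq\xi\in V^*$, that is, if and only if $g(\tilde C)$ lies in no hyperplane. In this case $\gamma_C$ is generically finite of degree $d=\deg g^*\mathcal{O}(1)$, and $\mathrm{Gal}(\gamma_C)$ is the monodromy group of the finite map
\[
I_g=\{(p,H)\in\tilde C\times\check{\mathbb{P}}: g(p)\in H\}\longrightarrow\check{\mathbb{P}}.
\]
If $C$ is smooth, then $d=\deg K_C$.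
\end{lemma}

\begin{proof}
If a translate of $C$ lies in a proper abelian subvariety $A'$, a non-zero form vanishing on $T_0A'$ pulls back to zero on $\tilde C$. Conversely, after a translation $\nu$ factors through a homomorphism $\mathrm{Jac}(\tilde C)\to A$, whose image is an abelian subvariety containing $C$. If $C$ is non-degenerate, this homomorphism is onto, so $V^*\to H^0(\mathrm{Jac}(\tilde C),\Omega^1)=H^0(\tilde C,\Omega^1)$ is injective.

Let $C$ be non-degenerate. The variety $\tilde\Lambda=\{(p,\xi)\in\tilde C\times V^*:\xi|_{g(p)}=0\}$ is a vector bundle of rank $n-1$ over $\tilde C$. Over the smooth locus of $C$ it is the conormal bundle, so $\tilde\Lambda$ and $\Lambda_C$ are birational over $V^*$. Over $V^*\setminus0$, $\tilde\Lambda$ is the pullback of $I_g$ along the $\mathbb{C}^*$-bundle $V^*\setminus0\to\check{\mathbb{P}}$, so by (F2) the two monodromy groups agree. The fiber of $I_g$ over $H$ is the divisor $g^*H$, of degree $\deg g^*\mathcal{O}(1)$; it is finite for every $H$ since $g(\tilde C)\not\subset H$, and reduced for general $H$ by generic smoothness. If $C$ is smooth, the forms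 $\omega_l|_C$ have no common zero, so $g^*\mathcal{O}(1)\cong K_C$.
\end{proof}

Let $G$ act transitively on a finite set $\Omega$. A \emph{block} is a non-empty subset $\beta\subset\Omega$ such that $u\beta=\beta$ or $u\beta\cap\beta=\emptyset$ for each $u\in G$. The translates of a block partition $\Omega$, so $|\beta|$ divides $|\Omega|$; conversely, the parts of a $G$-invariant partition are blocks.

\begin{lemma}\label{lem:blocks}
Let $C\subset A$ be non-degenerate and suppose that $g=\bar g\circ f$, where $f\colon\tilde C\to X$ is a map of degree $m$ to a smooth projective curve and $\bar g\colon X\to\mathbb{P}(V)$ is a morphism. Then $\mathrm{Gal}(\gamma_C)$ preserves a partition of the $d$ points into blocks of size $m$.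
\end{lemma}

\begin{proof}
The map $I_g\to\check{\mathbb{P}}$ factors through $I_{\bar g}=\{(q,H):\bar g(q)\in H\}$, and $I_g=I_{\bar g}\times_X\tilde C$. Let $U\subset\check{\mathbb{P}}$ be the dense open set of those $H$ over which $I_{\bar g}$ is \'etale and which contain the image of no branch point of $f$. Over $U$ both maps $I_g\to I_{\bar g}\to\check{\mathbb{P}}$ are coverings, the first of degree $m$. Two lifts to $I_g$ of a path in $U$ that start in one fiber of $f$ have the same image in $I_{\bar g}$, by uniqueness of lifts, so they end in one fiber of $f$.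
\end{proof}

\begin{lemma}\label{lem:weyl}
Let $G$ be a big permutation group of degree $d\ge6$. If $G$ has a block of size $b$ with $1<b<d$, then $b=2$.
\end{lemma}

\begin{proof}
The group $S_d$ has no block with $1<b<d$. Let $d=2k$ with $k\ge3$. A block of $W(C_k)$ is a block of its transitive subgroup $W(D_k)$, so it suffices to treat $W(D_k)$, and by transitivity we may assume that the block $\beta$ contains $e_1$. Every element fixing $e_1$ maps $\beta$ to itself, so $\beta$ is a union of orbits of the stabilizer of $e_1$. This stabilizer consists of the signed permutations of $e_2,\dots,e_k$ with an even number of sign changes. Since $k-1\ge2$, a sign change at one index can be compensated at another, so the orbits are $\{e_1\}$, $\{-e_1\}$ and $\{\pm e_i:i\ge2\}$. Hence $b\in\{1,2,2k-1,2k\}$, and $2k-1$ does not divide $2k$.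
\end{proof}

\section{A curve with blocks of size three}\label{sec:counter}

\subsection{Separation of variables}\label{ss:idea}
We want a curve $C$ in a product $E_1\times\dots\times E_n$ on which the ratios $\omega_i/\omega_l$ of the invariant forms lie in a proper subfield of $\mathbb{C}(C)$. Let $T$ and $P_1,\dots,P_n$ be monic cubic polynomials and let $E_i$ be the plane cubic $P_i(x_i)=T(y)$, assumed smooth. With $s=T(y)=P_i(x_i)$, its invariant form is
\[
\omega_i=\frac{dy}{P_i'(x_i)}=\frac{dx_i}{T'(y)}=\frac{1}{P_i'(x_i)}\cdot\frac{ds}{T'(y)} .
\]
The variables separate, and the factor involving $y$ is the same for all $i$. Let $C\subset E_1\times\dots\times E_n$ be the curve on which all coordinates $y$ agree; its affine part is $P_1(x_1)=\dots=P_n(x_n)=T(y)$. On $C$ the common factor cancels from $g=[\omega_1:\dots:\omega_n]$, so $g$ factors through the map $f$ that forgets $y$: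
\[
\begin{array}{ccccc}
 & & C & \xrightarrow{\ \ y\ \ } & \mathbb{P}^1\\[2pt]
 & & {\scriptstyle f}\big\downarrow\phantom{\scriptstyle f} & & \phantom{\scriptstyle T}\big\downarrow{\scriptstyle T}\\[2pt]
\mathbb{P}^{n-1} & \xleftarrow{\ \ \bar g\ \ } & X & \xrightarrow{\ \ s\ \ } & \mathbb{P}^1
\end{array}
\]
Here $X$ is the smooth projective model of the curve $P_1(x_1)=\dots=P_n(x_n)$.

The choice of $T$ decides whether this factorization comes from a symmetry. Had we taken $T=y^2$, the map $y\mapsto-y$ would act on each $\omega_i=dx_i/2y$ by $-1$, and $C$ would be invariant under a reflection. For $T=y^3$ the map $y\mapsto\rho y$ acts on each $\omega_i=dx_i/3y^2$ by $\rho$, and all $E_i$ have $j=0$. These are cases of Proposition~\ref{prop:scalar}. Every cubic with two distinct critical points can be brought by affine changes of $y$ and $s$ to the form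
\[
T(y)=y^3-3y,
\]
and this $T$, which we fix from now on, has no non-trivial deck transformation. Its critical points are $\pm1$, with critical values $\mp2$.

\begin{example}[the case $n=2$]\label{ex:n2}
Suppose that the sets of critical values of $P_1$, $P_2$ and $T$ are pairwise disjoint. Then $X$ is the plane cubic $P_1(x_1)=P_2(x_2)$, which is smooth since $P_1'(x_1)$ and $P_2'(x_2)$ have no common zero on its affine part and $x_1^3=x_2^3$ has three distinct points at infinity. On $C$ we have
\[
\xi_1\omega_1+\xi_2\omega_2=\bigl(\xi_1P_2'(x_2)+\xi_2P_1'(x_1)\bigr)\,\frac{dy}{P_1'(x_1)P_2'(x_2)} .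
\]
The last factor has neither zeros nor poles on the affine part of $C$. Indeed, where $P_1'P_2'\ne0$ the function $y$ is a local coordinate; where $P_1'=0$ we have $P_2'\neq0\ne T'$, the function $x_1$ is a local coordinate, and the factor equals $dx_1/(T'P_2')$; the case $P_2'=0$ is the same with the indices exchanged. A general $\xi$ vanishes at none of the finitely many points at infinity. So the fiber of $\gamma_C$ over a general $\xi$ is found in two steps. First intersect $X$ with the conic $\xi_1P_2'(x_2)+\xi_2P_1'(x_1)=0$. These conics form a pencil without base points on $X$, so for general $\xi$ we get $2\cdot3=6$ distinct affine points, all with $s\ne\pm2$. Then solve $T(y)=s$ over each of them, which gives $3$ points. The fiber consists of $18=2(n-1)3^n$ points in $6$ triples, and when $\xi$ moves the triples move as triples.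
\end{example}

Four things remain to be done: to realize every elliptic curve as $P(x)=T(y)$, with a parameter to spare; to show that $C$ is irreducible and non-degenerate; to exclude translations and reflections, which is what the spare parameter is for; and to pass to isogenous abelian varieties.

\subsection{The cubics $P(x)=T(y)$}
For $r,b\in\mathbb{C}$ put
\[
P(x)=x^3-3r^2x+b,\qquad a=r^3,\qquad u=b+2a,\qquad v=b-2a,
\]
and let $E_{r,b}\subset\mathbb{P}^2$ be the closure of the curve $P(x)=T(y)$. The critical points of $P$ are $\mp r$, with critical values $u$ and $v$. Let $S=\{u,v\}$ and $B=T^{-1}(S)\subset\mathbb{C}$; both depend only on $(a,b)$.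

\begin{lemma}\label{lem:cubic}
The cubic $E_{r,b}$ is smooth if and only if $S\cap\{2,-2\}=\emptyset$. In this case $y\colon E_{r,b}\to\mathbb{P}^1$ has degree $3$, branch locus $B$ with $|B|\ge3$, and ramification divisor of degree $6$; the form $\omega=dy/P'(x)$ has neither zeros nor poles; and
\begin{equation}\label{eq:j}
j(E_{r,b})=\frac{1728\cdot64a^2}{64a^2-(b^2-4-4a^2)^2}.
\end{equation}
\end{lemma}

\begin{proof}
In the coordinates $x'=x/y$, $z=1/y$ the curve is $x'^3-3r^2x'z^2+bz^3=1-3z^2$. At $z=0$ it has three points $x'^3=1$, where the derivative in $x'$ is $3x'^2\ne0$. So the curve is smooth there and $z$ is a local coordinate: $y$ is unramified over $\infty$. An affine point is singular if and only if $P'(x)=T'(y)=0$, and such a point exists on the curve if and only if $P$ and $T$ share a critical value.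

Let $E_{r,b}$ be smooth, hence irreducible of genus $1$. A value $y\in\mathbb{C}$ is a branch point if and only if $P(x)=T(y)$ has a multiple root $x$, that is, $T(y)\in S$. Each point of $S$ has three preimages under $T$, so $|B|\ge3$, and the Hurwitz formula gives ramification $0+2\cdot3=6$. From $P'(x)dx=T'(y)dy$ we get $\omega=dx/T'(y)$. At an affine point either $P'\ne0$ and $y$ is a coordinate, or $T'\neq0$ and $x$ is a coordinate; at infinity $\omega=-dz/(3x'^2-3r^2z^2)$. So $\omega$ is regular and nowhere zero.

To compute $j$ we project from the point $[1:1:0]$ of the curve, that is, we put $c=y-x$. The terms $x^3$ cancel, and $T(x+c)-P(x)=0$ reads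
\[
3cx^2+3(c^2-1+r^2)x+(c^3-3c-b)=0 .
\]
The discriminant in $x$ is $9(c^2-1+r^2)^2-12c(c^3-3c-b)=3Q(c)$, where
\[
Q(c)=-c^4+6(r^2+1)c^2+4bc+3(r^2-1)^2 .
\]
So $E_{r,b}$ is birational to $w^2=3Q(c)$, and $Q$ has distinct roots because the genus is $1$. Recall that a binary quartic with coefficients $q_0,4q_1,6q_2,4q_3,q_4$ has the $\mathrm{SL}_2$-invariants
\[
I=q_0q_4-4q_1q_3+3q_2^2,\qquad J=q_0q_2q_4+2q_1q_2q_3-q_2^3-q_0q_3^2-q_1^2q_4,
\]
and that the double cover of $\mathbb{P}^1$ branched at its roots has $j=1728I^3/(I^3-27J^2)$: this expression is unchanged by scaling and by linear substitutions, and for $4t^3-g_2t-g_3$ one has $I=g_2$, $J=g_3$. For $Q$ we have $q_0=-1$, $q_1=0$, $q_2=r^2+1$, $q_3=b$, $q_4=3(r^2-1)^2$, so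
\begin{align*}
I&=-3(r^2-1)^2+3(r^2+1)^2=12r^2,\\
J&=b^2-(r^2+1)\bigl(3(r^2-1)^2+(r^2+1)^2\bigr)=b^2-4(r^2+1)(r^4-r^2+1)=b^2-4-4a^2 .
\end{align*}
Since $I^3=27\cdot64a^2$, formula \eqref{eq:j} follows.
\end{proof}

\begin{lemma}\label{lem:family}
For every $j_0\in\mathbb{C}$ there is an infinite set $Z\subset\mathbb{C}^2$ of pairs $(a,b)$ such that
\begin{itemize}
\item[(i)] for $(a,b)\in Z$ and $r^3=a$, the cubic $E_{r,b}$ is smooth with $j(E_{r,b})=j_0$;
\item[(ii)] each of the functions $u$, $v$, $b$ takes every value at most twice on $Z$.
\end{itemize}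
\end{lemma}

\begin{proof}
Let $j_0\neq0$. Choose $\kappa$ with $\kappa^2=1-1728/j_0$, so that $\kappa^2\ne1$, and put
\[
Z=\{(a,b): b^2=4(a^2+2\kappa a+1),\ a\ne0\}.
\]
The equation reads $b^2=4(a+\kappa)^2+4(1-\kappa^2)$, a non-degenerate conic. It meets each line $u=\mathrm{const}$, $v=\mathrm{const}$, $b=\mathrm{const}$ in at most two points, which gives (ii). The condition $S\cap\{\pm2\}=\emptyset$ says that $b\neq\pm2\pm2a$ for all four choices of signs, that is, $b^2\ne4(1+a)^2$ and $b^2\neq4(1-a)^2$. On $Z$ we have $b^2-4(1\pm a)^2=8a(\kappa\mp1)\ne0$, so $E_{r,b}$ is smooth. Since $b^2-4-4a^2=8\kappa a$, formula \eqref{eq:j} gives $j=1728/(1-\kappa^2)=j_0$.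

For $j_0=0$ put $Z=\{(0,b):b\ne\pm2\}$. Then $u=v=b\neq\pm2$, which gives smoothness and (ii), and \eqref{eq:j} gives $j=0$.
\end{proof}

\subsection{Branch loci without common symmetries}
A translation or reflection preserving $C$ will turn out to induce a M\"obius transformation of the $y$-line preserving every branch locus $B_i$. This can happen: if all $b_i$ vanish, then $P_i$ and $T$ are odd, and $(x_i,y)\mapsto(-x_i,-y)$ preserves $C$ and acts on each $\omega_i$ by $-1$. The next lemma shows that such coincidences can be avoided by moving inside the family $Z$.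

\begin{lemma}\label{lem:mobius}
Let $Z$ be as in Lemma~\ref{lem:family} and let $\mu\ne\mathrm{id}$ be a M\"obius transformation. Then $\mu(B)=B$ for only finitely many $(a,b)\in Z$.
\end{lemma}

\begin{proof}
We first show: \emph{if $T\circ\mu=\mu'\circ T$ for a M\"obius transformation $\mu'$, then $\mu(y)=-y$ and $\mu'(s)=-s$.} The critical points $\pm1$ of $T$ are simple, so $\infty$ is the only point where $T$, and hence $\mu'\circ T$, has ramification index $3$; for $T\circ\mu$ this point is $\mu^{-1}(\infty)$. Thus $\mu(\infty)=\infty$, and then $\mu'(\infty)=\infty$. Write $\mu(y)=\lambda y+e$ and $\mu'(s)=\lambda's+e'$. Comparing coefficients in $T(\lambda y+e)=\lambda'T(y)+e'$ gives $\lambda^3=\lambda'$ from $y^3$, then $e=0$ from $y^2$, then $\lambda=\lambda'$ from $y$, and $e'=0$. So $\lambda=\pm1$, and $\lambda=-1$ since $\mu\neq\mathrm{id}$.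

In particular $T\circ\mu\ne T$, so the set $F=\{y:T(\mu(y))=T(y)\}$ is finite. Suppose that $\mu(B)=B$ for infinitely many points of $Z$. By (ii) we may discard the finitely many with $u\in T(F)$. For each remaining point and each $y\in T^{-1}(u)$ we have $T(\mu(y))\in\{u,v\}$ and $T(\mu(y))\ne u$. So $\mu$ maps $T^{-1}(u)$ into $T^{-1}(v)$, and onto it since both sets have three elements. By (ii) there are two remaining points with $u_1\ne u_2$, and then $v_1\neq v_2$. The rational functions
\[
\frac{T\circ\mu-v_1}{T\circ\mu-v_2}\qquad\text{and}\qquad\frac{T-u_1}{T-u_2}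
\]
both have simple zeros on $T^{-1}(u_1)$, simple poles on $T^{-1}(u_2)$, and no other zeros or poles. They are therefore proportional, which means $T\circ\mu=\mu'\circ T$ for a M\"obius transformation $\mu'$. By the first part $T(\mu(y))=-T(y)$, so $v=-u$, that is, $b=0$, at each of the infinitely many remaining points. This contradicts (ii).
\end{proof}

Let $A$ be isogenous to $E_1'\times\dots\times E_n'$, and let $Z_i$ be the set of Lemma~\ref{lem:family} for $j_0=j(E_i')$. We choose points $(a_i,b_i)\in Z_i$, with associated sets $S_i$ and $B_i$, as follows. Take any $(a_1,b_1)\in Z_1$. Since $|B_1|\ge3$, the group $\mathcal{M}$ of M\"obius transformations preserving $B_1$ is finite. By Lemma~\ref{lem:mobius} and (ii), all but finitely many $(a_2,b_2)\in Z_2$ have the properties that no $\mu\in\mathcal{M}\setminus\{\mathrm{id}\}$ preserves $B_2$ and that $S_1\cap S_2=\emptyset$; take one. For $i\ge3$ use (ii) to choose $(a_i,b_i)$ successively with $S_i$ disjoint from $S_1,\dots,S_{i-1}$. Fix cube roots $r_i$ of $a_i$. We obtain cubics $P_i$ and smooth curves $E_i\colon P_i(x_i)=T(y)$ with $E_i\cong E_i'$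 such that
\begin{itemize}
\item[(B1)] the branch loci $B_1,\dots,B_n$ of the maps $y\colon E_i\to\mathbb{P}^1$ are pairwise disjoint;
\item[(B2)] the only M\"obius transformation preserving every $B_i$ is the identity.
\end{itemize}
Choose an origin on each $E_i$, put $A_0=E_1\times\dots\times E_n$, and let
\[
C=\{(p_1,\dots,p_n)\in A_0: y(p_1)=\dots=y(p_n)\}=E_1\times_{\mathbb{P}^1}\dots\times_{\mathbb{P}^1}E_n .
\]

\subsection{Geometry of the fiber product}
Condition (B1) makes the covers $E_i\to\mathbb{P}^1$ independent of each other. Some such condition is needed: if $P_1=P_2$, the locus $p_1=p_2$ splits off from $C$.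

\begin{proposition}\label{prop:C}
$C$ is a smooth, irreducible, non-degenerate curve in $A_0$ with function field $\mathbb{C}(x_1,\dots,x_n,y)$ of degree $3^n$ over $\mathbb{C}(y)$. The subfields $K_i=\mathbb{C}(E_i)=\mathbb{C}(x_i,y)$ satisfy
\begin{equation}\label{eq:disjoint}
K_i\cap\prod_{l\ne i}K_l=\mathbb{C}(y)\qquad(i=1,\dots,n),
\end{equation}
the product denoting the compositum. Moreover $\deg\gamma_C=2(n-1)3^n$.
\end{proposition}

\begin{proof}
\emph{Smoothness.} Let $p=(p_1,\dots,p_n)\in C$. By (B1) there is an index $i$ such that $y\colon E_l\to\mathbb{P}^1$ is a local isomorphism at $p_l$ for all $l\ne i$. Then the projection $C\to E_i$ is a local isomorphism at $p$. So $C$ is smooth of dimension $1$, the function $y$ is non-constant near every point, and its ramification index at $p$ is that of $y$ at $p_i$.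

\emph{Irreducibility.} Let $\Omega=\mathbb{P}^1\setminus\bigcup_iB_i$, let $F_i\subset E_i$ be the fiber over a base point of $\Omega$, and let $G_i\subset\mathrm{Sym}(F_i)$ be the monodromy group, which is transitive. The fiber of $C$ is $F_1\times\dots\times F_n$, and $\pi_1(\Omega)$ acts on it through a subgroup $G\subset G_1\times\dots\times G_n$. By (F4), $\pi_1(\Omega)$ is generated by meridians of the points of $\bigcup_iB_i$. By (B1) a meridian of a point of $B_i$ acts trivially on $F_l$ for $l\ne i$. Hence $G_i$ is generated by the meridians of points of $B_i$ alone, and these lie in the $i$-th factor. So $G=G_1\times\dots\times G_n$, which is transitive on the $3^n$ points of the fiber. By (F3) the part of $C$ over $\Omega$ is connected; it is smooth and dense in $C$, so $C$ is irreducible and $y\colon C\to\mathbb{P}^1$ has degree $3^n$. As $C\subset\prod_iE_i$ is a closed subvariety, $\mathbb{C}(C)=K_1\cdots K_n$.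

\emph{The intersections \eqref{eq:disjoint}.} The compositum of the $K_l$ with $l\ne i$ has degree at most $3^{n-1}$ over $\mathbb{C}(y)$, so it does not contain $K_i$. The intersection is thus a proper subfield of $K_i$ containing $\mathbb{C}(y)$, and $[K_i:\mathbb{C}(y)]=3$ is prime.

\emph{Non-degeneracy.} By Lemma~\ref{lem:cubic} the forms $\omega_i=dy/P_i'(x_i)$ are a basis of the invariant forms on $A_0$, and on $C$ the function $y$ is the same for all $i$. Suppose that $\sum_lc_l\omega_l$ vanishes on $C$ and $c_i\ne0$. Then $\sum_lc_l/P_l'(x_l)=0$ in $\mathbb{C}(C)$, so $1/P_i'(x_i)\in\mathbb{C}(y)$ by \eqref{eq:disjoint}. As $P_i'(x_i)=3x_i^2-3r_i^2$, this gives $x_i^2\in\mathbb{C}(y)$ and $[K_i:\mathbb{C}(y)]\le2$, which is false. Now apply Lemma~\ref{lem:incidence}.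

\emph{Degree.} Over each ramification point of $y\colon E_i\to\mathbb{P}^1$ lie $3^{n-1}$ points of $C$, with the same ramification index, and there is no other ramification. By Lemma~\ref{lem:incidence} and the Hurwitz formula,
\[
\deg\gamma_C=\deg K_C=-2\cdot3^n+n\cdot6\cdot3^{n-1}=2(n-1)3^n.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:three}
$\mathrm{Gal}(\gamma_C)$ preserves a partition of the fiber into blocks of size $3$ and is not big.
\end{proposition}

\begin{proof}
Let $K=\mathbb{C}(x_1,\dots,x_n)\subset\mathbb{C}(C)$, which contains $s=P_i(x_i)=T(y)$. We have $[\mathbb{C}(C):K]\le3$ because $\mathbb{C}(C)=K(y)$ and $T(y)=s$, and $[K:\mathbb{C}(s)]\le3^n$ because $P_i(x_i)=s$. The product of these degrees is $[\mathbb{C}(C):\mathbb{C}(y)]\,[\mathbb{C}(y):\mathbb{C}(s)]=3^{n+1}$, so $[\mathbb{C}(C):K]=3$. Let $X$ be the smooth projective curve with function field $K$ and $f\colon C\to X$ the corresponding map of degree $3$. The tangent-direction map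
\[
g=[\,1/P_1'(x_1):\dots:1/P_n'(x_n)\,]
\]
is given by elements of $K$, so $g=\bar g\circ f$ for a morphism $\bar g\colon X\to\mathbb{P}^{n-1}$. Lemma~\ref{lem:blocks} gives blocks of size $3$. Since $d\ge18$, Lemma~\ref{lem:weyl} shows that the group is not big.
\end{proof}

\begin{remark}
The cover $f$ is not Galois. The discriminant of $T(y)-s$ in $y$ is $27(4-s^2)$. Since $\pm2\notin S_i$ for all $i$, the map $s\colon X\to\mathbb{P}^1$ is unramified over $\pm2$, so $4-s^2$ has simple zeros on $X$ and is not a square in $K$.
\end{remark}

\subsection{Translations and reflections}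

\begin{proposition}\label{prop:nosym}
Let $\sigma(p)=\varepsilon p+\alpha$ with $\varepsilon=\pm1$ and $\alpha\in A_0$. If $\sigma(C)=C$, then $\varepsilon=1$ and $\alpha=0$.
\end{proposition}

\begin{proof}
The point is that $\sigma$ respects the product: $\sigma=\sigma_1\times\dots\times\sigma_n$ with $\sigma_i(p)=\varepsilon p+\alpha_i$ on $E_i$. Let $\mathrm{pr}_i\colon C\to E_i$ be the projection. For every $i$ the function $y\circ\sigma$ on $C$ equals $y\circ\sigma_i\circ\mathrm{pr}_i$, which lies in $K_i$. By \eqref{eq:disjoint} it lies in $K_1\cap K_2=\mathbb{C}(y)$; here $n\ge2$ is used. So $y\circ\sigma=\mu\circ y$ for a rational function $\mu$, which has degree $1$ because $\sigma|_C$ is an automorphism. Since $\mathrm{pr}_i$ is onto, $y\circ\sigma_i=\mu\circ y$ on $E_i$. Comparing branch loci gives $\mu(B_i)=B_i$ for all $i$, and $\mu=\mathrm{id}$ by (B2).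

Thus each $\sigma_i$ induces an automorphism of $K_i$ over $\mathbb{C}(y)$, whose order divides $[K_i:\mathbb{C}(y)]=3$. If $\varepsilon=-1$, then $\sigma_i$ has order $2$, which is impossible. So $\varepsilon=1$. A fiber of $y\colon E_i\to\mathbb{P}^1$ over a point of $B_i$ contains exactly one ramification point, since the degree is $3$, and $\sigma_i$ preserves the fiber and the ramification indices. So the translation $\sigma_i$ has a fixed point, and $\alpha_i=0$.
\end{proof}

\subsection{Isogenies}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $\varphi\colon A_0\to A$ be an isogeny and put $C_A=\varphi(C)$. If $C\to C_A$ had degree greater than $1$, then, $\ker\varphi$ being finite, there would be $0\ne\delta\in\ker\varphi$ with $p+\delta\in C$ for infinitely many $p\in C$. This gives $C+\delta=C$, contrary to Proposition~\ref{prop:nosym}. So the smooth curve $C$ is the normalization of $C_A$. The isomorphism $d\varphi\colon T_0A_0\to T_0A$ identifies the tangent-direction maps of $C$ and $C_A$. By Lemma~\ref{lem:incidence}, non-degeneracy, the degree and the monodromy group depend only on this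 map. So $C_A$ is non-degenerate, $\deg\gamma_{C_A}=2(n-1)3^n$ by Proposition~\ref{prop:C}, and $\mathrm{Gal}(\gamma_{C_A})=\mathrm{Gal}(\gamma_C)$ has blocks of size $3$ and is not big by Proposition~\ref{prop:three}.

Suppose that $\sigma(p)=\varepsilon p+\alpha$, with $\varepsilon=\pm1$ and $\alpha\in A$, preserves $C_A$. It lifts to an automorphism $\tilde\sigma$ of the normalization $C$, with $\varphi\circ\tilde\sigma=\sigma\circ\varphi$ on $C$. Choose $\tilde\alpha\in A_0$ with $\varphi(\tilde\alpha)=\alpha$. For $p\in C$,
\[
\varphi\bigl(\tilde\sigma(p)-\varepsilon p-\tilde\alpha\bigr)=\varepsilon\varphi(p)+\alpha-\varepsilon\varphi(p)-\alpha=0 .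
\]
So $p\mapsto\tilde\sigma(p)-\varepsilon p-\tilde\alpha$ maps the connected curve $C$ to the finite group $\ker\varphi$ and is a constant $\delta$. Then $p\mapsto\varepsilon p+\tilde\alpha+\delta$ preserves $C$. By Proposition~\ref{prop:nosym}, $\varepsilon=1$ and $\tilde\alpha+\delta=0$, whence $\alpha=0$.
\end{proof}

\section{The monodromy group in dimension at least three}\label{sec:group}

We keep the notation of Theorem~\ref{thm:group}. By Lemma~\ref{lem:incidence}, $D'$ lies in no hyperplane of $\mathbb{P}^{n-1}$. As $n\ge3$, it is a curve and not a line, so $k\ge2$. The group $G=\mathrm{Gal}(\gamma_C)$ is the monodromy group of $I_g\to\check{\mathbb{P}}$, and $d=mk$.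

The plan is as follows. The fiber consists of $k$ blocks, the fibers of $f$ over the $k$ points of a hyperplane section of $D'$, so $G\subset M\wr S_k$. Two of the $k$ points can be moved independently and arbitrarily, and a simply tangent hyperplane produces an element that exchanges two blocks and does nothing else. These two facts force $G$ to contain the kernel of a homomorphism $\chi\colon M\wr S_k\to M^{ab}$. It then remains to find $\chi(G)$, an abelian invariant, which is computed on meridians.

\subsection{The embedding in a wreath product}
Let $\mathrm{Br}(f)\subset D$ be the branch locus, $D^\circ=D\setminus\mathrm{Br}(f)$, and $\Sigma=h(\mathrm{Br}(f))\cup\mathrm{Sing}(D')$, a finite subset of $D'$. Put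
\[
U=\{H\in\check{\mathbb{P}}: H\cap\Sigma=\emptyset \text{ and } h^*H \text{ is reduced}\}.
\]
For $H\in U$ the divisor $h^*H$ consists of $k$ distinct points of $D^\circ$ with distinct images in $D'$, and $I_g\to I_h\to\check{\mathbb{P}}$ are coverings over $U$, where $I_h=\{(q,H):h(q)\in H\}$.

Fix $H_0\in U$ with $h^*H_0=q_1+\dots+q_k$, a point $q_0\in D^\circ$ with $f^{-1}(q_0)=\{1,\dots,m\}$, and the monodromy $\theta\colon\pi_1(D^\circ,q_0)\to M$ of $f$, which is onto. Choose paths $\beta_i$ in $D^\circ$ from $q_0$ to $q_i$ and identify the block $f^{-1}(q_i)$ with $\{1,\dots,m\}$ by lifting $\beta_i$. A loop $\gamma$ in $U$ based at $H_0$ lifts to paths $\gamma_i$ in $D^\circ$ from $q_i$ to $q_{\pi(i)}$ for some $\pi\in S_k$, and it acts on the fiber as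
\begin{equation}\label{eq:action}
(a_1,\dots,a_k;\pi)\in M\wr S_k,\qquad a_i=\theta\bigl(\beta_{\pi(i)}^{-1}\gamma_i\beta_i\bigr).
\end{equation}
So $G\subset M\wr S_k$. Define
\[
\chi\colon M\wr S_k\to M^{ab},\qquad\chi(a_1,\dots,a_k;\pi)=\textstyle\sum_i\bar a_i .
\]
It is a homomorphism, since the $i$-th entry of $(a;\pi)(a';\pi')$ is $a_{\pi'(i)}a'_i$. Theorem~\ref{thm:group} asserts that $G=\chi^{-1}(L)$. Changing the paths $\beta_i$ conjugates $G$ by an element of $M^k$; as $\chi^{-1}(L)$ is normal, we may choose them freely. Let $\bar\theta\colon H_1(D^\circ,\mathbb{Z})\to M^{ab}$ be induced by $\theta$. In the sum of the loops in \eqref{eq:action}, viewed as $1$-chains, each $\beta_i$ occurs once with each sign. Hence $\sum_i\gamma_i$ is a cycle and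
\begin{equation}\label{eq:chi}
\chi(\gamma)=\bar\theta\bigl[\textstyle\sum_i\gamma_i\bigr].
\end{equation}

\subsection{A criterion for subgroups of $M\wr S_k$}

\begin{lemma}\label{lem:wreath}
Let $k\ge2$ and let $G\subset M\wr S_k$ be a subgroup such that
\begin{itemize}
\item[(a)] $G$ is $2$-transitive on the $k$ blocks;
\item[(b)] for all $a,a'\in M$ some element of $G$ maps each of the blocks $1$, $2$ to itself and acts on them by $a$, $a'$;
\item[(c)] $\tau=(1,\dots,1;(12))\in G$.
\end{itemize}
Then $\ker\chi\subset G$, and therefore $G=\chi^{-1}(\chi(G))$.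
\end{lemma}

\begin{proof}
Let $N=G\cap M^k$. Hypothesis (b) gives no control on the blocks $3,\dots,k$; a commutator with $\tau$ removes the action there. For $a\in M$ let $w\in G$ act on the blocks $1,2$ by $1,a$. On the other blocks $\tau$ is the identity, so $w\tau w^{-1}\tau$ is the identity there. On the first two blocks, applying $\tau,w^{-1},\tau,w$ in turn,
\begin{gather*}
(l,1)\mapsto(l,2)\mapsto(a^{-1}l,2)\mapsto(a^{-1}l,1)\mapsto(a^{-1}l,1),\\
(l,2)\mapsto(l,1)\mapsto(l,1)\mapsto(l,2)\mapsto(al,2).
\end{gather*}
So $e(a):=(a^{-1},a,1,\dots,1)\in N$. For $a,a'\in M$,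
\[
e(a)\,e(a')\,e(a'a)^{-1}=(a^{-1}a'^{-1}a'a,\ aa'a^{-1}a'^{-1},1,\dots,1)=(1,\ aa'a^{-1}a'^{-1},1,\dots,1),
\]
hence $N$ contains $[M,M]$ placed in the second entry. Conjugation by an element of $M\wr S_k$ permutes the entries of an element of $M^k$ and conjugates each of them in $M$. Since $G$ is transitive on blocks and $[M,M]$ is normal in $M$, we get $[M,M]^k\subset N$. By (a), conjugates of $e(a)$ show that the image of $N$ in $(M^{ab})^k$ contains, for all $i\ne i'$, the element with entries $-\bar a$ at $i$, $\bar a$ at $i'$ and $0$ elsewhere. These elements generate the kernel of the sum map $(M^{ab})^k\to M^{ab}$. Therefore $M^k\cap\ker\chi\subset N$.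

The conjugates of $\tau$ in $G$ lie in $G\cap\ker\chi$, and by (a) their images in $S_k$ are all the transpositions. So $G\cap\ker\chi$ maps onto $S_k$. Given $z\in\ker\chi$, choose $z'\in G\cap\ker\chi$ with the same image in $S_k$. Then $zz'^{-1}\in M^k\cap\ker\chi\subset G$, so $z\in G$.
\end{proof}

\subsection{Moving two points of a hyperplane section}

\begin{lemma}\label{lem:two}
$G$ is $2$-transitive on the blocks, and for all $i\neq i'$ and $a,a'\in M$ some element of $G$ maps the blocks $i$, $i'$ to themselves and acts on them by $a$, $a'$.
\end{lemma}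

\begin{proof}
Let $W=\{(q,q')\in D^\circ\times D^\circ:h(q)\ne h(q')\}$, a dense open subset of $D^\circ\times D^\circ$, and let
\[
R=\{(q,q',H)\in W\times\check{\mathbb{P}}: h(q)\in H,\ h(q')\in H\}.
\]
The hyperplanes through two distinct points of $\mathbb{P}^{n-1}$ form a $\mathbb{P}^{n-3}$, which is non-empty and connected precisely because $n\ge3$. So $R$ is a $\mathbb{P}^{n-3}$-bundle over $W$, smooth and connected. The open subset $R_U\subset R$ where $H\in U$ is the covering of $U$ whose fiber over $H$ consists of the ordered pairs of distinct points of $h^*H$. It is non-empty since $k\ge2$, hence connected by (F1), and (F3) gives $2$-transitivity. Take $(q_i,q_{i'},H_0)$ as base point. By (F1) and (F2) the maps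
\[
\pi_1(R_U)\to\pi_1(R)\to\pi_1(W)\to\pi_1(D^\circ,q_i)\times\pi_1(D^\circ,q_{i'})\to M\times M
\]
are onto, the last being induced by $\theta$, $\beta_i$ and $\beta_{i'}$. A loop in $R_U$ projects to a loop $\gamma$ in $U$ whose lifts $\gamma_i$, $\gamma_{i'}$ are its projections to the two factors $D^\circ$. By \eqref{eq:action} the composite map records the action of $\gamma$ on the blocks $i$, $i'$.
\end{proof}

\subsection{The complement of $U$ and its meridians}
For $x\in\mathbb{P}(V)$ let $x^\vee=\{H:x\in H\}$, a hyperplane in $\check{\mathbb{P}}$. Let $\mathcal{N}$ be the set of pairs $(x,H)$ with $x$ a smooth point of $D'$ and $H$ containing the tangent line at $x$, and let the \emph{dual variety} $D'^\vee$ be the closure of the image of $\mathcal{N}$ in $\check{\mathbb{P}}$. A limit of hyperplanes tangent at smooth points is tangent at a smooth point or passes through a singular point. Hence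
\[
\check{\mathbb{P}}\setminus U=D'^\vee\cup\bigcup_{x\in\Sigma}x^\vee .
\]
The next lemma is the part of biduality in characteristic $0$ that we need \cite{Kleiman,SGA7}; for curves the proof is short.

\begin{lemma}\label{lem:dual}
$D'^\vee$ is an irreducible hypersurface, different from every $x^\vee$. A general $H_1\in D'^\vee$ is disjoint from $\Sigma$, satisfies $h^*H_1=2q^*+(k-2\text{ further distinct points})$, and is a smooth point of $D'^\vee$ with tangent hyperplane $h(q^*)^\vee$.
\end{lemma}

\begin{proof}
$\mathcal{N}$ is a $\mathbb{P}^{n-3}$-bundle over the smooth locus of $D'$, so it is smooth and irreducible of dimension $n-2$. Its fibers over $\check{\mathbb{P}}$ are finite, since $H\cap D'$ is finite for every $H$. So $D'^\vee$ is an irreducible hypersurface. Suppose $D'^\vee=x_0^\vee$. A tangent line is the intersection of the hyperplanes containing it, so all tangent lines pass through $x_0$. Then projection from $x_0$ has zero differential on $D'$, so it is constant and $D'$ is a line, which is false. Hence a general $H_1\in D'^\vee$ misses $\Sigma$ and lies in the image of $\mathcal{N}$.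

By generic smoothness, a general $H_1=[\xi]$ is a smooth point of $D'^\vee$ such that the differential of $\mathcal{N}\to D'^\vee$ is onto, hence bijective, at every point $(x,H_1)\in\mathcal{N}$. Let $z\mapsto\mathbf{v}(z)\in V$ be a local lift of $D'$ with $x=[\mathbf{v}(0)]$. Near $(x,H_1)$, $\mathcal{N}$ is given by $\xi(\mathbf{v}(z))=\xi(\mathbf{v}'(z))=0$. As $\mathbf{v}$ and $\mathbf{v}'$ are independent, its tangent space consists of the $(\dot z,\dot\xi)$, modulo $(0,\xi)$, with
\[
\dot\xi(\mathbf{v}(0))=0,\qquad \dot\xi(\mathbf{v}'(0))+\dot z\,\xi(\mathbf{v}''(0))=0 .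
\]
By the first equation the tangent space of $D'^\vee$ at $H_1$ is contained in that of $x^\vee$, and both have dimension $n-2$. So $x^\vee$ is the tangent hyperplane of $D'^\vee$ at $H_1$, which shows that $x$ is the only point of tangency. If $\xi(\mathbf{v}''(0))=0$, then $(\dot z,\dot\xi)=(1,0)$ would be a tangent vector in the kernel of the differential. So $\xi(\mathbf{v}(z))$ vanishes to order exactly $2$.
\end{proof}

One local model describes all meridians. Let $H_1=\{\xi_1=0\}$ be any hyperplane, write $h^*H_1=\sum_qr_q\,q$, choose $\eta\in V^*$ vanishing at no point of $H_1\cap D'$, and put $H_t=\{\xi_1-t\eta=0\}$, abusing notation in that $t=0$ gives $H_1$. Then $h^*H_t$ is the fiber over $t$ of the function $\psi=(\xi_1/\eta)\circ h\colon D\to\mathbb{P}^1$. Around each zero $q$ of $\psi$ choose a disc $\Delta_q$, containing no point of $h^{-1}(\Sigma)$ except possibly $q$, and a coordinate $z$ on it with $\psi=z^{r_q}$. For small $t\ne0$ the fiber $\psi^{-1}(t)$ consists of the $r_q$ solutions of $z^{r_q}=t$ in each $\Delta_q\setminus\{q\}$, so $H_t\in U$. Let $t$ run once around a small positive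 circle, and join this circle to $H_0$ by a path $\delta$ in $U$ with lifts $\delta_1,\dots,\delta_k$. The resulting loop $\gamma$ has lifts
\begin{equation}\label{eq:lifts}
\gamma_i=\delta_{\pi(i)}^{-1}\,s_i\,\delta_i ,
\end{equation}
where the $s_i$ are arcs, and the $r_q$ arcs in $\Delta_q$ fit together to a circle traversed once positively around $q$. As chains the $\delta_i$ cancel in $\sum_i\gamma_i$, so \eqref{eq:chi} gives
\begin{equation}\label{eq:local}
\chi(\gamma)=\sum_{q\in h^{-1}(H_1)}\bar c_q .
\end{equation}
If $x\in H_1\cap D'$, then $(\xi_1-t\eta)(x)=-t\eta(x)$ has a simple zero at $t=0$, so the pencil $\{H_t\}$ is transversal to $x^\vee$ at $H_1$.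

\begin{proof}[Proof of Theorem~\ref{thm:group}]
\emph{An element exchanging two blocks.} Take $H_1\in D'^\vee$ as in Lemma~\ref{lem:dual}. All discs $\Delta_q$ lie in $D^\circ$. For a simple point $q$ of $h^*H_1$ the arc $s_i\subset\Delta_q$ is a closed loop, contractible in $D^\circ$; so $\pi(i)=i$, the loop $\gamma_i$ is contractible by \eqref{eq:lifts}, and $a_i=1$. Number the points so that $\delta_1,\delta_2$ end in $\Delta_{q^*}$. Then $\pi=(12)$, and $s_2s_1$ is a loop in $\Delta_{q^*}$, so $\gamma_2$ is homotopic to $\gamma_1^{-1}$ in $D^\circ$. Choose $\beta_2=\gamma_1\beta_1$. Then \eqref{eq:action} gives $a_1=\theta(\beta_2^{-1}\gamma_1\beta_1)=1$ and $a_2=\theta(\beta_1^{-1}\gamma_2\beta_2)=1$, so $\gamma$ acts as $\tau=(1,\dots,1;(12))$. Together with Lemma~\ref{lem:two}, this verifies the hypotheses of Lemma~\ref{lem:wreath}, and $G=\chi^{-1}(\chi(G))$.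

\emph{The image $\chi(G)$.} Since $\check{\mathbb{P}}$ is simply connected and $M^{ab}$ is abelian, (F4) shows that $\chi(G)$ is generated by the values of $\chi$ on one meridian of each component of $\check{\mathbb{P}}\setminus U$. For $D'^\vee$, the pencil $\{H_t\}$ just used is transversal to $h(q^*)^\vee$, hence to $D'^\vee$ by Lemma~\ref{lem:dual}. So $\gamma$ is a meridian, and $\chi(\tau)=0$. For $x^\vee$ with $x\in\Sigma$, take $H_1\in x^\vee$ on no other component; this is possible since $x^\vee\neq D'^\vee$. The loop $\gamma$ of the local model is then a meridian of $x^\vee$. As $H_1\cap\Sigma=\{x\}$, the only points $q\in h^{-1}(H_1)$ that can be branch points of $f$ are those over $x$, and \eqref{eq:local} gives $\chi(\gamma)=\bar c_x$. This is why branch points with the same image in $D'$ enter only through their sum: a hyperplane passes through all of them or through none. For $x\in D'\setminus\Sigma$ we have $\bar c_x=0$. Hence $\chi(G)=L$ and $G=\chi^{-1}(L)$.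

\emph{The cases.} If $m=1$, then $M$ is trivial and $G=S_k=S_d$. If $m=2$, then $M=M^{ab}=\mathbb{Z}/2$ because $\tilde C$ is connected. Label the points $(1,i),(2,i)$ as $e_i,-e_i$. Then $M\wr S_k=W(C_k)$, and $\chi$ is the parity of the number of sign changes. So $G=W(C_k)$ if $L=\mathbb{Z}/2$, and $G=\ker\chi=W(D_k)$ if $L=0$. If $m\ge3$, then $d=mk\ge6$ and $G$ has blocks of size $m$ with $2<m<d$, because $k\ge2$. By Lemma~\ref{lem:weyl}, $G$ is not big.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kleiman}
Kleiman, \emph{Tangency and duality}.

\bibitem{SGA7}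
SGA 7, Exp.~XVII.

\bibitem{problem}
\emph{Subvarieties In Complex Abelian Varieties}, \texttt{https://github.com/ramified/personal\_tex\_collection}.

\end{thebibliography}
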